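# Dominated characters and the dimension of compact sets with holomorphic approximation

Throughout, $N\ge 1$, and $X$ denotes a nonempty compact set, in $\mathbb C^N$ until the last two sections. Manifolds are second countable. Cohomology has integer coefficients: singular for open pairs, Čech (written $\check H$) for compact pairs.

## 1. Characters dominated by a closed subset

**Definition 1.** $\mathcal O(X)$ is the algebra of germs on $X$ of functions holomorphic near $X$: an element is represented by a holomorphic function on an open neighborhood of $X$, and two functions are identified if they agree on some smaller neighborhood. A *character* of an algebra is a unital algebra homomorphism to $\mathbb C$. For a closed set $A\subset X$ put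
$$\mathcal S(X,A)=\{\varphi \text{ a character of }\mathcal O(X):\ |\varphi(f)|\le \max_A|f|\ \text{ for all } f\in\mathcal O(X)\},$$
with the convention $\max_\emptyset=0$. We say that such a $\varphi$ is *dominated by $A$*.

Every evaluation $\mathrm{ev}_a:f\mapsto f(a)$ with $a\in A$ belongs to $\mathcal S(X,A)$. The set $\mathcal S(X,\emptyset)$ is empty, because $\varphi(1)=1$. One should think of $\mathcal S(X,A)$ as the holomorphic hull of $A$, computed with functions that need only live near $X$.

**Example 2.**

(a) Let $X=\{|z|\le1\}\subset\mathbb C$ and $A=\{|z|=1\}$. By the maximum principle $\mathrm{ev}_x\in\mathcal S(X,A)$ for every $x\in X$. Conversely, let $\varphi\in\mathcal S(X,A)$ and $w=\varphi(z)$, so $|w|\le1$. For $f\in\mathcal O(X)$ write $f-f(w)=(z-w)g$ with $g\in\mathcal O(X)$. Applying $\varphi$ gives $\varphi(f)=f(w)$. So $\mathcal S(X,A)$ is the whole disc.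

(b) Let $X=A=\{|z|=1\}$. Now $1/z\in\mathcal O(X)$, so $w=\varphi(z)$ satisfies $|w|\le1$ and $|1/w|=|\varphi(1/z)|\le1$. The same division shows $\varphi=\mathrm{ev}_w$ with $|w|=1$. So $\mathcal S(X,A)=A$: the hull depends on $X$, and not only on $A$.

(c) Let $N\ge2$ and $X=A=S^{2N-1}\subset\mathbb C^N$. By Hartogs' theorem each $f\in\mathcal O(X)$ extends uniquely to a function $\tilde f$ holomorphic near the closed unit ball. By the maximum principle $f\mapsto\tilde f(0)$ is a character dominated by $X$. It is not an evaluation at a point of $X$, since it sends all coordinate functions to $0$. So $\mathcal S(X,X)$ is strictly larger than $X$.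

We use this construction as follows. Say that $X$ *admits holomorphic approximation* if each continuous function $X\to\mathbb C$ is a uniform limit on $X$ of functions holomorphic on varying neighborhoods of $X$; in other words, $\mathcal O(X)|_X$ is dense in the algebra $\mathscr C(X)$ of continuous functions with the uniform norm.

**Lemma 3.** Suppose that $X$ admits holomorphic approximation. Then for every closed $A\subset X$,
$$\mathcal S(X,A)=\{\mathrm{ev}_a: a\in A\}.\tag{1}$$

*Proof.* If $A=\emptyset$, both sides are empty. Otherwise let $\varphi\in\mathcal S(X,A)$. A continuous function on $A$ extends to $X$ by Tietze's theorem and can then be approximated, so $\mathcal O(X)|_A$ is dense in $\mathscr C(A)$. If $f|_A=g|_A$, then $|\varphi(f)-\varphi(g)|\le\max_A|f-g|=0$. So $\varphi$ descends to a character of $\mathcal O(X)|_A$ of norm at most $1$, and by density it extends to a continuous character of $\mathscr C(A)$. Every character of $\mathscr C(A)$ is evaluation at a point of $A$. $\square$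

So approximation forces every closed subset of $X$ to be convex relative to $X$. We shall see that (1), for all $A$ at once, kills the *relative* groups $\check H^q(X,A)$ for $q>N$, and that these groups control the dimension of $X$. After Lemma 3, the main proof uses only (1).

## 2. How large can a set with holomorphic approximation be?

Let $\mathscr P(X)$ be the uniform closure on $X$ of the holomorphic polynomials, and $\mathscr R(X)$ the uniform closure of the functions $p/q$ with $p,q$ polynomials and $q$ without zeros on $X$. Since $p/q$ is holomorphic on the neighborhood $\{q\ne0\}$ of $X$,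
$$\mathscr P(X)=\mathscr C(X)\ \Longrightarrow\ \mathscr R(X)=\mathscr C(X)\ \Longrightarrow\ X\text{ admits holomorphic approximation}.\tag{2}$$
If $X\subset\mathbb R^N$, then $\mathscr P(X)=\mathscr C(X)$ by Weierstrass' theorem. For the torus $T=\{|z_j|=1,\ 1\le j\le N\}$ we have $\bar z_j=1/z_j$ on $T$, so $\mathscr R(T)=\mathscr C(T)$ by the Stone–Weierstrass theorem.

The *topological (covering) dimension* satisfies $\dim X\le n$ if every finite open cover of $X$ has a finite open refinement in which no point lies in more than $n+1$ members. We use freely that $\dim[0,1]^d=d$, that dimension does not increase on closed subsets, and that $\dim X\le m$ for compact $X\subset\mathbb R^m$.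

Theorem 6.1 of "Manifold-Valued Holomorphic Approximation" states that $\dim X\le N+1$ if $X$ admits holomorphic approximation (in particular if $\mathscr R(X)=\mathscr C(X)$), and that $\dim X\le N$ if $\mathscr P(X)=\mathscr C(X)$. The polynomial bound is sharp. The problem is whether the bound $N+1$ can be attained: for each $N\ge2$, is there a compact $X\subset\mathbb C^N$ with $\dim X=N+1$ that (a) admits holomorphic approximation, or (b) satisfies $\mathscr R(X)=\mathscr C(X)$?

**Small cases.** A compact subset of $\mathbb R^m$ of dimension $m$ has an interior point. If $X\subset\mathbb C^N$ has an interior point, then uniform limits of functions in $\mathcal O(X)$ are holomorphic in the interior, so $\bar z_1$ is not such a limit. Hence dimension $2N$ never occurs, and for $N=1$ this already gives $\dim X\le1$. For $N=2$ the dimension in question is $3$, and interior points no longer decide. One natural candidate, $S^3\subset\mathbb C^2$, is excluded by Example 2(c) and Lemma 3.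

**Theorem 4.** Let $N\ge1$ and let $X\subset\mathbb C^N$ be compact and admit holomorphic approximation. Then $\check H^q(X,A)=0$ for every closed $A\subset X$ and every $q\ge N+1$, and $\dim X\le N$.

By (2), Theorem 4 answers both questions: for every $N\ge2$ (indeed every $N\ge 1$), **(a) no, (b) no**.

**Sharpness.** For $0\le d\le N$ the set $[0,1]^d\times\{0\}\subset\mathbb R^N\subset\mathbb C^N$ has dimension $d$ and satisfies $\mathscr P(X)=\mathscr C(X)$. With Theorem 4 and (2): for each of the three properties $\mathscr P(X)=\mathscr C(X)$, $\mathscr R(X)=\mathscr C(X)$ and holomorphic approximation, the dimensions of the nonempty compact sets in $\mathbb C^N$ with that property are exactly $0,1,\dots,N$.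

## 3. Čech cohomology of pairs and dimension

We need the following textbook facts.

* **(T1)** For compact $L\subset K$ in a manifold, $\check H^q(K,L)=\varinjlim H^q(V,W)$ over open $V\supset K$, $W\supset L$ with $W\subset V$ (Spanier, *Algebraic Topology*, Ch. 6; Dold, *Lectures on Algebraic Topology*, VIII.6).
* **(T2)** Continuity: if $(X,A)=\varprojlim(X_j,A_j)$ is an inverse limit of a sequence of compact Hausdorff pairs, then $\check H^q(X,A)\cong\varinjlim\check H^q(X_j,A_j)$ (Eilenberg–Steenrod, *Foundations of Algebraic Topology*, Ch. X).
* **(T3)** If $X$ is compact metrizable and $\dim X>n$, there are a closed $A\subset X$ and a continuous $f:A\to S^n$ with no continuous extension to $X$ (Hurewicz–Wallman, *Dimension Theory*, Thm. VI.4).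
* **(T4)** Hopf's extension theorem: let $X$ be compact metrizable, $n\ge1$, $\dim X\le n+1$, $A\subset X$ closed, $f:A\to S^n$ continuous, and let $u$ generate $H^n(S^n)$. If $f^*u$ lies in the image of $\check H^n(X)\to\check H^n(A)$, then $f$ extends continuously to $X$ (Hurewicz–Wallman, Ch. VIII).

As an example of (T2), let $X_j=[0,1/j]\cup\{1/i:1\le i<j\}$, with intersection $X=\{0\}\cup\{1/i:i\ge1\}$. Here $\check H^0(X_j)=\mathbb Z^j$, and the limit group is the group of eventually constant integer sequences, that is, of continuous functions $X\to\mathbb Z$. It is $\check H^0(X)$.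

**Lemma 5.** Let $X$ be compact metrizable with $\dim X<\infty$, and let $n\ge1$. If $\check H^q(X,A)=0$ for every closed $A\subset X$ and every $q\ge n+1$, then $\dim X\le n$.

*Proof.* Let $d=\dim X$ and suppose $d\ge n+1$. By (T3) with $d-1$ in place of $n$, there are a closed $A\subset X$ and $f:A\to S^{d-1}$ without extension. The sequence
$$\check H^{d-1}(X)\to\check H^{d-1}(A)\to\check H^d(X,A)=0$$
is exact, so its first map is surjective and $f^*u$ lies in its image. Since $\dim X\le(d-1)+1$ and $d-1\ge n\ge1$, (T4) extends $f$, a contradiction. $\square$

The quantifier over $A$ cannot be dropped. The closed ball $B\subset\mathbb C^N$ has $\check H^q(B)=0$ for all $q\ge1$ and yet $\dim B=2N$; its dimension is seen by $\check H^{2N}(B,\partial B)=\mathbb Z$.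

## 4. Stein manifolds: vanishing for pairs of convex compact sets

A real function $\psi$ of class $C^\infty$ on a complex manifold is *strictly plurisubharmonic* (strictly psh) if its Levi form $\sum\psi_{j\bar k}v_j\bar v_k$ is positive definite in local coordinates, and it is an *exhaustion* if all sets $\{\psi\le c\}$ are compact; $|z|^2$ on $\mathbb C^N$ is both. A *Stein manifold* $E$ is one that is holomorphically convex and whose global holomorphic functions separate points and give local coordinates. For compact $L\subset E$ the hull $\{p\in E:|g(p)|\le\max_L|g|\ \forall g\in\mathcal O(E)\}$ is compact, and $L$ is *$\mathcal O(E)$-convex* if it equals its hull. A hull is always $\mathcal O(E)$-convex. For instance, the unit circle is $\mathcal O(\mathbb C\setminus\{0\})$-convex, because of $z$ and $1/z$, but its hull in $\mathbb C$ is the disc. We use: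

* **(S1)** A complex manifold with a $C^\infty$ strictly psh exhaustion function is Stein (solution of the Levi problem).
* **(S2)** If $K$ is a compact $\mathcal O(E)$-convex subset of a Stein manifold $E$ and $\omega\supset K$ is open, there is a $C^\infty$ strictly psh exhaustion function $\phi$ of $E$ with $\phi<0$ on $K$ and $\phi>0$ on $E\setminus\omega$ (Hörmander, *An Introduction to Complex Analysis in Several Variables*, Theorem 5.1.6).
* **(S3)** Oka–Weil: if $L\subset E$ is compact and $\mathcal O(E)$-convex, functions holomorphic near $L$ are uniform limits on $L$ of functions in $\mathcal O(E)$ (Hörmander, §5.2).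
* **(S4)** Cartan's Theorem B: $H^1(E,\mathcal F)=0$ for coherent $\mathcal F$ on a Stein manifold $E$.

In (S2), the set $V=\{\phi<0\}$ is itself Stein. Indeed $t\mapsto-1/t$ is increasing and convex on $(-\infty,0)$, so $-1/\phi$ is strictly psh on $V$. For $c>0$ the set $\{-1/\phi\le c\}=\{\phi\le-1/c\}$ is compact, and for $c\le0$ the set $\{-1/\phi\le c\}$ is empty. So $-1/\phi$ is an exhaustion of $V$, and (S1) applies. In particular $V$ is a Stein neighborhood of $K$ contained in $\omega$.

**Lemma 6.** Let $V$ be a complex manifold of pure dimension $N$, $\psi$ a $C^\infty$ strictly psh exhaustion of $V$, and $a<b$ regular values of $\psi$. Then $H^q(\{\psi<b\},\{\psi<a\})=0$ for $q\ge N+1$.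

*Proof.* **Make $\psi$ a Morse function.** The set $Q=\{a\le\psi\le b\}$ is compact, and $\psi$ has no critical points near its boundary. There is an arbitrarily $C^2$-small perturbation of $\psi$, with compact support in $\{a<\psi<b\}$, all of whose critical points in $Q$ are nondegenerate (Milnor, *Lectures on the h-cobordism theorem*, §2). If it is small enough, the function stays strictly psh. On the support, $\psi$ stays a positive distance away from $a$ and $b$, so a small enough perturbation also leaves $\{\psi<a\}$ and $\{\psi<b\}$ unchanged. Write $\psi$ for the new function.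

**Bound the Morse index.** Let $p\in Q$ be a critical point and $H$ the real Hessian there, and suppose $H$ is negative definite on a real subspace $S$ of the tangent space $\mathbb C^N$ with $\dim_{\mathbb R}S>N$. Then $\dim_{\mathbb R}(S\cap iS)\ge2\dim_{\mathbb R}S-2N>0$, so there is $v\ne0$ with $v,iv\in S$. But
$$H(v,v)+H(iv,iv)=4\sum\psi_{j\bar k}v_j\bar v_k>0,$$
since $4\,\partial^2/\partial\zeta\,\partial\bar\zeta$ is the Laplacian on the complex line spanned by $v$. This contradicts negativity on $S$. So all indices are at most $N$.

**Attach cells.** Collars of the regular levels $a$ and $b$ show that the open sublevel sets may be replaced by $\{\psi\le a\}$ and $\{\psi\le b\}$ without changing relative cohomology. By Morse theory $\{\psi\le b\}$ is obtained, up to homotopy relative to $\{\psi\le a\}$, by attaching finitely many cells of dimensions equal to the indices of the critical points in $Q$, hence at most $N$. Attaching a $\lambda$-cell contributes relative cohomology only in degree $\lambda$. By the exact sequences of triples, the relative cohomology vanishes in degrees above $N$. $\square$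

**Lemma 7.** Let $E$ be a Stein manifold of pure dimension $N$, and let $L\subset K\subset E$ be compact $\mathcal O(E)$-convex sets. Then $\check H^q(K,L)=0$ for $q\ge N+1$.

*Proof.* If $K=\emptyset$ there is nothing to prove. Let $(V_0,W_0)$ be open with $K\subset V_0$, $L\subset W_0\subset V_0$. By (T1) it suffices to find open $V',W$ with $K\subset V'\subset V_0$, $L\subset W\subset W_0$, $W\subset V'$ and $H^q(V',W)=0$ for $q\ge N+1$: then every class coming from $(V_0,W_0)$ becomes $0$ in the limit.

**A Stein neighborhood of $K$.** Apply (S2) to $K\subset V_0$ and put $V=\{\phi<0\}$. Then $K\subset V\subset V_0$ and $V$ is Stein.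

**A function on $V$ adapted to $L$.** The set $L$ is $\mathcal O(V)$-convex: since $\mathcal O(E)|_V\subset\mathcal O(V)$, its hull in $V$ is contained in its hull in $E$, which is $L$. Apply (S2) in $V$ to $L\subset W_0\cap V$. This gives a $C^\infty$ strictly psh exhaustion $\psi$ of $V$ with $\psi<0$ on $L$ and $\psi>0$ on $V\setminus W_0$. (If $L=\emptyset$, take $\psi=-1/\phi>0$, which has these properties for any $W_0$.)

**One function cuts out both neighborhoods.** By Sard's theorem choose regular values $-c<0<R$ of $\psi$ with $\psi<-c$ on $L$ and $\psi<R$ on $K$. Put $W=\{\psi<-c\}$ and $V'=\{\psi<R\}$. Then $L\subset W$, and $W\subset W_0$ because $\psi>0$ on $V\setminus W_0$. Also $K\subset V'\subset V\subset V_0$ and $W\subset V'$. Lemma 6 gives $H^q(V',W)=0$ for $q\ge N+1$. $\square$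

## 5. What absolute cohomology gives: $N$ for polynomials, $N+1$ for rational functions

**Polynomial approximation.** Let $\mathscr P(X)=\mathscr C(X)$ and let $A\subset X$ be closed. By Tietze's theorem $\mathscr P(A)=\mathscr C(A)$. If $z$ lies in the polynomial hull of $A$, then $p\mapsto p(z)$ is bounded by $\max_A|p|$ and extends to a character of $\mathscr C(A)$, which is evaluation at some $a\in A$. Applied to the coordinates this gives $z=a$. So $A$ is polynomially convex, that is, $\mathcal O(\mathbb C^N)$-convex. Let $B\supset X$ be a closed ball, which is also polynomially convex. By Lemma 7, $\check H^{q+1}(B,A)=0$ for $q\ge N$, and since $B$ is contractible, $\check H^q(A)\cong\check H^{q+1}(B,A)=0$ for $q\ge N$. This holds for every closed subset of $X$, including $X$. From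
$$\check H^{q-1}(A)\to\check H^q(X,A)\to\check H^q(X)\tag{3}$$
we get $\check H^q(X,A)=0$ for $q\ge N+1$, and Lemma 5 gives $\dim X\le N$.

**Rational approximation, first attempt.** Let $\mathscr R(X)=\mathscr C(X)$. The natural plan is to show that $\check H^q(A)$ vanishes in high degrees for each closed nonempty $A\subset X$, and to use (3) again.

Again $\mathscr R(A)=\mathscr C(A)$. Moreover $A$ is *rationally convex*: for each $z\notin A$ some polynomial vanishes at $z$ and has no zero on $A$. Suppose this fails at $z$. If $q$ has no zero on $A$, then $q(z)\ne0$, and $c=p(z)/q(z)$ is well defined. The polynomial $p-cq$ vanishes at $z$, so it has a zero on $A$, and $c$ is a value of $p/q$ on $A$. Thus $p/q\mapsto p(z)/q(z)$ is bounded by $\max_A|p/q|$ and extends to a character of $\mathscr C(A)$. As before, $z\in A$, a contradiction.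

Let $U\supset A$ be open and let $A\subset\{|z|<r\}$. For each $b$ with $|b|\le r$, $b\notin U$, choose a polynomial $q$ with $q(b)=0$ and, after scaling, $|q|>1$ on $A$. Finitely many sets $\{|q_i|<1\}$ cover $\{|z|\le r\}\setminus U$. So
$$W=\{|z|<r,\ |q_i(z)|>1\ \text{ for all } i\}$$
satisfies $A\subset W\subset U$, and
$$\rho=\frac1{r^2-|z|^2}+\sum_i\frac1{1-|1/q_i|^2}$$
is a $C^\infty$ strictly psh exhaustion of $W$: the first term is strictly psh, the others are convex increasing functions of psh functions, and the sum tends to infinity at the boundary of $W$. Choose a regular value $b'>\max_A\rho$ and a number $a'<\min_W\rho$ (trivially a regular value). By Lemma 6, $H^q(\{\rho<b'\})=0$ for $q\ge N+1$. Since $U$ was arbitrary, (T1) gives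
$$\check H^q(A)=0\qquad(q\ge N+1).$$
From (3), $\check H^q(X,A)=0$ for $q\ge N+2$, and Lemma 5 gives $\dim X\le N+1$.

**Where it stops.** To exclude $\dim X=N+1$ we need $\check H^{N+1}(X,A)=0$. In
$$\check H^N(X)\to\check H^N(A)\to\check H^{N+1}(X,A)\to\check H^{N+1}(X)=0$$
the group $\check H^N(A)$ need not vanish: the torus $T$ of Section 2 has $\mathscr R(T)=\mathscr C(T)$ and $\check H^N(T)=\mathbb Z$. So we must show that classes on $A$ extend to $X$, which is a statement about the pair.

Stein neighborhoods $W\subset V$ of $A$ and $X$, chosen separately, do not help. For $W=\{1/2<|z_j|<2\text{ for all }j\}\subset V=\mathbb C^N$, both Stein, $H^{N+1}(V,W)\cong H^N(W)=\mathbb Z$. Lemma 7 asks for convexity of $A$ with respect to a neighborhood of $X$, and this can fail for *every* neighborhood. In $\mathbb C$, let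
$$X=\{0\}\cup\bigcup_{n\ge1}\{|z|=1/n\},\qquad A=\{0\}\cup\bigcup_{n\ge1}\{|z|=1/(2n)\}.$$
Here $X$ is compact of area zero, so $\mathscr R(X)=\mathscr C(X)$ by the Hartogs–Rosenthal theorem. Any open $V\supset X$ contains a disc around $0$, hence a closed annulus $1/(2n+2)\le|z|\le1/(2n)$ with boundary in $A$. By the maximum principle the hull of $A$ in $V$ contains this annulus.

In the example, however, the superfluous annuli move into $0$ as $V$ shrinks to $X$. Lemma 3 suggests that this is general: a character of $\mathcal O(X)$ dominated by $A$ is a point of $A$. So we keep the hull of $A$ in each neighborhood instead of insisting on $A$, apply Lemma 7 to the hulls of $X$ and $A$, and let the neighborhoods shrink; (T2) carries the vanishing to the limit. One difficulty remains. Holomorphic approximation alone does not hand us Stein neighborhoods of $X$, so the hulls are taken in envelopes of holomorphy.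

## 6. Hulls in envelopes of holomorphy, and their limit

**Step 1: neighborhoods and envelopes.** The aim is to replace neighborhoods of $X$ by Stein manifolds with the same holomorphic functions.

Let $\Omega_j$ be a finite union of balls of radius $r_j\le1/j$ centered on $X$ and covering $X$, with $r_{j+1}$ smaller than the distance from $X$ to the complement of $\Omega_j$. Then $\Omega_1\supset\Omega_2\supset\cdots$ is a fundamental system of neighborhoods of $X$. Each component of $\Omega_j$ is a union of some of the balls, so there are finitely many components. By the theorem of Cartan–Thullen–Oka on envelopes of holomorphy (Hörmander, §5.4; Gunning–Rossi, *Analytic Functions of Several Complex Variables*, Ch. I), applied to each component, followed by a finite disjoint union, there are a Stein manifold $E_j$ of pure dimension $N$ and a holomorphic map $\alpha_j:\Omega_j\to E_j$ such that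
$$\alpha_j^*:\mathcal O(E_j)\to\mathcal O(\Omega_j)\quad\text{is bijective.}$$
For example, by Hartogs' theorem the shell $\{1-\varepsilon<|z|<1+\varepsilon\}$ in $\mathbb C^N$, $N\ge2$, has the ball $\{|z|<1+\varepsilon\}$ as envelope. The hull of $S^{2N-1}$ there is the closed unit ball, in agreement with Example 2(c).

**Step 2: the hulls as sets of characters.** The aim is to define hulls together with maps between them for varying $j$. Characters make the maps automatic. For closed $A\subset X$ let
$$\hat A_j=\{\varphi\text{ a character of }\mathcal O(\Omega_j):\ |\varphi(f)|\le\max_A|f|\ \ \forall f\in\mathcal O(\Omega_j)\}$$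
with the topology of pointwise convergence. It is a closed subset of the product over $f$ of the discs of radius $\max_A|f|$, because the conditions of being a unital homomorphism are closed. So $\hat A_j$ is compact Hausdorff. Clearly $\hat A_j\subset\hat X_j$. Composition with the restriction $\mathcal O(\Omega_j)\to\mathcal O(\Omega_{j+1})$ gives continuous maps of pairs $(\hat X_{j+1},\hat A_{j+1})\to(\hat X_j,\hat A_j)$.

**Step 3: each level has vanishing cohomology.**

**Claim 8.** $\check H^q(\hat X_j,\hat A_j)=0$ for $q\ge N+1$.

*Proof.* Put
$$L=\{p\in E_j:|g(p)|\le\max_{\alpha_j(A)}|g|\ \ \forall g\in\mathcal O(E_j)\},$$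
and let $K$ be the analogous set for $X$. These are hulls of compact sets in a Stein manifold, so they are compact and $\mathcal O(E_j)$-convex, and $L\subset K$. By Lemma 7 it suffices to show that $(K,L)$ and $(\hat X_j,\hat A_j)$ are homeomorphic. Consider
$$\theta:\ p\mapsto\Big(f\mapsto\big((\alpha_j^*)^{-1}f\big)(p)\Big).$$
If $p\in L$ and $g=(\alpha_j^*)^{-1}f$, then $|g(p)|\le\max_{\alpha_j(A)}|g|=\max_A|f|$, so $\theta(L)\subset\hat A_j$; likewise $\theta(K)\subset\hat X_j$. The map $\theta$ is continuous, and it is injective because $\mathcal O(E_j)$ separates points. Since $K$ is compact and $\hat X_j$ is Hausdorff, it remains to prove $\theta(L)=\hat A_j$; the case $A=X$ gives $\theta(K)=\hat X_j$.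

If $A=\emptyset$, then $L=\hat A_j=\emptyset$, by testing on the function $1$. Let $A\ne\emptyset$. Via $\alpha_j^*$, regard $\varphi\in\hat A_j$ as a character of $\mathcal O(E_j)$ with $|\varphi(g)|\le\max_{\alpha_j(A)}|g|$, and suppose $\varphi$ is not evaluation at any point of $L$.

*No common zero.* For each $p\in L$ there is $g$ with $\varphi(g)\ne g(p)$. Replacing $g$ by $g-\varphi(g)$, we get $g\in\ker\varphi$ with $g(p)\ne0$. By compactness there are $g_1,\dots,g_m\in\ker\varphi$ without common zero on $L$, hence without common zero on an open neighborhood of $L$. By (S2) and the remark after (S4), this neighborhood contains a Stein neighborhood $U$ of $L$.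

*A local identity.* On $U$ the sheaf map $\mathcal O^m\to\mathcal O$, $(h_i)\mapsto\sum h_ig_i$, is surjective, since at each point some $g_i$ is invertible. Its kernel is coherent, so by (S4) the map is surjective on global sections: there are $h_i\in\mathcal O(U)$ with $\sum h_ig_i=1$.

*A global contradiction.* By (S3) approximate the $h_i$ uniformly on $L$ by $H_i\in\mathcal O(E_j)$ so closely that $|1-\sum H_ig_i|<1$ on $L\supset\alpha_j(A)$. Since $\varphi(g_i)=0$,
$$1=\varphi\Big(1-\sum H_ig_i\Big)\le\max_{\alpha_j(A)}\Big|1-\sum H_ig_i\Big|<1,$$
a contradiction. $\square$

**Step 4: the limit is $(X,A)$.** Only here does the hypothesis on $X$ enter, and only through (1).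

**Claim 9.** If (1) holds for every closed subset of $X$, then $\varprojlim(\hat X_j,\hat A_j)$ is homeomorphic to $(X,A)$.

*Proof.* Since the $\Omega_j$ form a fundamental system of neighborhoods, $\mathcal O(X)=\varinjlim\mathcal O(\Omega_j)$. A compatible sequence of characters $\varphi_j$ of $\mathcal O(\Omega_j)$ is therefore the same as a character $\varphi$ of $\mathcal O(X)$, and all $\varphi_j$ are bounded by $\max_A|\cdot|$ exactly when $\varphi$ is. So, as sets, $\varprojlim\hat A_j=\mathcal S(X,A)$ and $\varprojlim\hat X_j=\mathcal S(X,X)$. The map $x\mapsto\mathrm{ev}_x$ from $X$ to $\varprojlim\hat X_j$ is continuous. It is injective because the coordinate functions belong to $\mathcal O(X)$, and surjective by (1) for the closed subset $X$. As $X$ is compact and the limit is Hausdorff, it is a homeomorphism. It maps $A$ into $\varprojlim\hat A_j=\mathcal S(X,A)$. Conversely, if $\mathrm{ev}_x\in\mathcal S(X,A)$, then by (1) $\mathrm{ev}_x=\mathrm{ev}_a$ for some $a\in A$, and injectivity gives $x=a\in A$. $\square$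

**Step 5: proof of Theorem 4.** By Lemma 3, (1) holds for all closed $A\subset X$. By Claim 9, (T2) and Claim 8,
$$\check H^q(X,A)\cong\varinjlim_j\check H^q(\hat X_j,\hat A_j)=0\qquad(q\ge N+1)$$
for every closed $A\subset X$. Since $\dim X\le2N<\infty$, Lemma 5 with $n=N\ge1$ gives $\dim X\le N$. $\blacksquare$

## 7. Point evaluations and peak points suffice

Since Steps 1–5 use only (1), full approximation can be weakened. Let $\mathscr A(X)$ be the uniform closure of $\mathcal O(X)|_X$ in $\mathscr C(X)$. Consider the conditions:

* (i) every character $\varphi$ of $\mathcal O(X)$ with $|\varphi(f)|\le\max_X|f|$ for all $f$ is evaluation at a point of $X$; equivalently, every character of $\mathscr A(X)$ is a point evaluation (characters of this Banach algebra are automatically bounded by the norm, and bounded characters of $\mathcal O(X)$ extend to it);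
* (ii) every $x\in X$ is a *peak point* for $\mathscr A(X)$: some $f\in\mathscr A(X)$ has $f(x)=1$ and $|f|<1$ on $X\setminus\{x\}$;
* (ii′) for every closed $A\subset X$ and $x\in X\setminus A$ there is $f\in\mathcal O(X)$ with $|f(x)|>\max_A|f|$.

Condition (ii) implies (ii′): a function peaking at $x$ has $\max_A|f|<1=f(x)$, and a sufficiently close approximation from $\mathcal O(X)$ keeps the strict inequality.

**Example.** On $S^{2N-1}$ write $\langle z,x\rangle=\sum z_j\bar x_j$. The function
$$f_x(z)=\frac{1+\langle z,x\rangle}2\tag{4}$$
peaks at $x$: we have $|\langle z,x\rangle|\le1$; the equality $|1+w|=2$ with $|w|\le1$ forces $w=1$; and $\langle z,x\rangle=1$ with $|z|=|x|=1$ forces $z=x$. So (ii) holds for every compact subset of the sphere.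

**Theorem 10.** Let $X\subset\mathbb C^N$ ($N\ge1$) be compact and satisfy (i) and (ii′). Then $\check H^q(X,A)=0$ for all closed $A\subset X$ and $q>N$, and $\dim X\le N$.

*Proof.* We verify (1). Let $\varphi\in\mathcal S(X,A)$. Then $\varphi$ is bounded by $\max_X|\cdot|$, so $\varphi=\mathrm{ev}_x$ with $x\in X$ by (i). If $x\notin A$, the function $f$ from (ii′) gives $|\varphi(f)|=|f(x)|>\max_A|f|$, a contradiction. So $x\in A$. Now Steps 1–5 of Section 6 apply, with (1) in place of Lemma 3. $\square$

**Neither hypothesis of Theorem 10 can be dropped when $N\ge2$.** The sphere $S^{2N-1}$ satisfies (ii), hence (ii′), by (4). By Example 2(c) it does not satisfy (i), and its dimension is $2N-1\ge N+1$. The closed unit ball $B$ satisfies (i): if $\varphi$ is bounded by $\max_B|\cdot|$ and $w=(\varphi(z_1),\dots,\varphi(z_N))$, then $|p(w)|=|\varphi(p)|\le\max_B|p|$ for polynomials $p$, so $w\in B$ because $B$ is polynomially convex. By (S3), polynomials are uniformly dense in $\mathcal O(B)|_B$, so $\varphi=\mathrm{ev}_w$. The ball does not satisfy (ii′), by the maximum principle with $x=0$ and $A=S^{2N-1}$, and it has dimension $2N$.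

**Corollary 11.** A rationally convex compact subset $X$ of the unit sphere $S^{2N-1}\subset\mathbb C^N$, $N\ge1$, has $\dim X\le N$, and this is sharp.

*Proof.* **Show $\mathscr A(X)=\mathscr R(X)$** (the Oka–Weil theorem for rationally convex sets). Let $f$ be holomorphic on an open $U\supset X$. As in Section 5, with the closed unit ball $B\supset X$ in place of $\{|z|\le r\}$, there are polynomials $q_1,\dots,q_m$ with $|q_i|>1$ on $X$ and such that each point of $B\setminus U$ has $|q_i|<1$ for some $i$. Let
$$P=\{(z,w)\in\mathbb C^N\times\mathbb C^m:\ z\in B,\ |w_i|\le1,\ w_iq_i(z)=1\text{ for all }i\}.$$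
It is the intersection of a compact convex set with an algebraic set, hence polynomially convex. If $(z,w)\in P$, then $|q_i(z)|\ge1$ for all $i$, so $z\in U$. Thus $(z,w)\mapsto f(z)$ is holomorphic on the neighborhood $U\times\mathbb C^m$ of $P$, and by (S3) it is a uniform limit on $P$ of polynomials in $(z,w)$. For $z\in X$ the point $(z,1/q_1(z),\dots,1/q_m(z))$ lies in $P$. Substituting $w_i=1/q_i(z)$ approximates $f$ uniformly on $X$ by rational functions without poles on $X$. So $\mathscr A(X)\subset\mathscr R(X)$; the reverse inclusion is clear.

**Verify (i).** Let $\varphi$ be a character of $\mathscr R(X)$ and $z=(\varphi(z_1),\dots,\varphi(z_N))$. If $q$ is a polynomial without zeros on $X$, it is invertible in $\mathscr R(X)$, so $q(z)=\varphi(q)\ne0$. Thus no polynomial vanishes at $z$ without vanishing somewhere on $X$, and $z\in X$ by rational convexity. Then $\varphi(p/q)=p(z)/q(z)$, and by continuity $\varphi=\mathrm{ev}_z$.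

**Conclude.** Condition (ii) holds by (4), and Theorem 10 gives $\dim X\le N$.

**Sharpness.** The torus $T=\{|z_j|=N^{-1/2},\ 1\le j\le N\}\subset S^{2N-1}$ has dimension $N$. On $T$ we have $\bar z_j=1/(Nz_j)$, so $\mathscr R(T)=\mathscr C(T)$ by the Stone–Weierstrass theorem. It is rationally convex: if $b\notin T$, then $|b_j|\ne N^{-1/2}$ for some $j$, and $z_j-b_j$ vanishes at $b$ but not on $T$. $\square$

## 8. Compact sets in complex spaces

For a compact subset $X$ of a reduced complex space $M$, define $\mathcal O(X)=\mathcal O_M(X)$, $\mathscr A(X)$, conditions (i), (ii) and holomorphic approximation as before, with neighborhoods taken in $M$.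

**Theorem 12.** Let $M$ be a second countable Hausdorff reduced complex space with $\dim_{\mathbb C}M\le N$ (for instance a complex manifold), and let $X\subset M$ be compact. If $X$ satisfies (i) and (ii), in particular if $X$ admits holomorphic approximation, then $\dim X\le N$.

*Proof.* **Holomorphic approximation implies (i) and (ii).** In this case $\mathscr A(X)=\mathscr C(X)$, whose characters are point evaluations. The space $M$ is locally compact, Hausdorff and second countable, so $X$ is compact metrizable. If $\delta$ is a metric on $X$, the function $y\mapsto1/(1+\delta(x,y))$ peaks at $x$.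

**Heredity: pass from $X$ to pieces in smooth strata.** Let $Z\subset M$ be a locally closed analytic subspace with its reduced structure, and let $Y\subset X\cap Z$ be compact. We claim that $Y$ satisfies (i) and (ii) with respect to $\mathcal O_Z(Y)$, the germs on $Y$ of holomorphic functions on $Z$.

A function holomorphic on a neighborhood $U$ of $X$ in $M$ restricts to a holomorphic function on $U\cap Z$, a neighborhood of $Y$ in $Z$. So $\mathcal O_M(X)$ restricts into $\mathcal O_Z(Y)$, and $\mathscr A(X)|_Y\subset\mathscr A_Z(Y)$, the uniform closure of $\mathcal O_Z(Y)|_Y$. Restrictions of peak functions are peak functions, so (ii) holds for $Y$.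

For (i), let $\varphi$ be a character of $\mathcal O_Z(Y)$ bounded by $\max_Y|\cdot|$; then $Y\ne\emptyset$. It extends to $\mathscr A_Z(Y)\subset\mathscr C(Y)$ with norm $1=\varphi(1)$. By the Hahn–Banach theorem it extends to a functional of norm $1$ on $\mathscr C(Y)$ with value $1$ at the function $1$. By the Riesz theorem this functional is integration against a probability measure $\mu$ on $Y$. So $\varphi(f)=\int f\,d\mu$ for $f\in\mathscr A_Z(Y)$. The character $f\mapsto\varphi(f|_Y)$ of $\mathcal O_M(X)$ is bounded by $\max_X|\cdot|$, so by (i) for $X$ it is $\mathrm{ev}_x$ for some $x\in X$. Hence, passing to uniform limits,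
$$\int f\,d\mu=f(x)\qquad\text{for all }f\in\mathscr A(X).$$
Let $f\in\mathscr A(X)$ peak at $x$. Then $f^n\in\mathscr A(X)$, and $f^n$ converges boundedly to the indicator function of $\{x\}$. So $1=f(x)^n=\int f^n\,d\mu\to\mu(\{x\})$. Therefore $\mu=\delta_x$, and since $\mu$ lives on $Y$, we get $x\in Y$ and $\varphi=\mathrm{ev}_x$.

**Decomposition into strata.** Put $M_0=M$ and $M_{k+1}=\mathrm{Sing}(M_k)$. The singular locus of a reduced complex space is a nowhere dense closed analytic subset, so its dimension is strictly smaller at each of its points. Hence $\dim M_k\le N-k$ and $M_{N+1}=\emptyset$. Each $M_k\setminus M_{k+1}$ is a complex manifold whose components have dimension at most $N$, and it is a locally closed analytic subspace of $M$. The set $X\cap M_k$ is compact metrizable, and $X\cap(M_k\setminus M_{k+1})$ is open in it. So the latter is a countable union of compact sets $Y$, each contained in a coordinate chart $Z$ of $M_k\setminus M_{k+1}$.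

**Each piece has dimension at most $N$.** The chart $Z$ is a locally closed analytic subspace of $M$, biholomorphic to an open set in $\mathbb C^n$ with $n\le N$. By heredity, $Y$ satisfies (i) and (ii) with respect to $\mathcal O_Z(Y)$. So if $n\ge1$ and $Y\neq\emptyset$, Theorem 10 in $\mathbb C^n$ gives $\dim Y\le n\le N$. If $n=0$, then $Y$ is at most a point.

**Assemble.** The set $X$ is a countable union of compact sets of dimension at most $N$. By the countable closed sum theorem for dimension, $\dim X\le N$. $\blacksquare$
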